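# Maximal subgroups of the multiplicative group of a division algebra

## 1. Central simple algebras, reduced norms, maximal subgroups, valuations

**Definition 1 (central simple algebra, degree, splitting).** Let $F$ be a field. A central simple $F$-algebra is a finite-dimensional $F$-algebra $A\ne 0$ with center $F$ whose only two-sided ideals are $0$ and $A$. By Wedderburn's structure theorem, $A\cong M_r(E)$ for a division algebra $E$ with center $F$. The dimension of $A$ is a square $n^2$, and $n$ is called the degree, so $n=r\deg E$. The degree of a division algebra is also called its index. A field $K\supseteq F$ splits $A$ if $A\otimes_FK\cong M_n(K)$.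

Two standard facts go with this definition. First, every right ideal of $M_r(E)$ is a direct sum of copies of the simple right module $E^r$, so its dimension over the center is a multiple of $r(\deg E)^2=n\deg E$. Second, for $A$ central simple the map
$$A\otimes_F A^{op}\to \mathrm{End}_F(A),\qquad a\otimes b\mapsto (x\mapsto axb) \tag{1}$$
is an isomorphism.

Example. The real quaternions $\mathbb H=\mathbb R\oplus\mathbb Ri\oplus\mathbb Rj\oplus\mathbb Rk$ form a division algebra of index $2$ with center $\mathbb R$, and $\mathbb H\otimes_{\mathbb R}\mathbb C\cong M_2(\mathbb C)$. The same formulas over $\mathbb Q$ define the division algebra $\mathbb H_{\mathbb Q}$ of index $2$ with center $\mathbb Q$.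

**Definition 2 (reduced norm, $D'$, $G_1(D)$).** If $K$ splits $A$, the reduced norm $\mathrm{Nr}(a)$ is the determinant of the image of $a$ in $M_n(K)$. It lies in $F$ and depends neither on $K$ nor on the isomorphism. For a division algebra $D$ with center $F$, write $D'$ for the commutator subgroup of $D^*$, and
$$G_1(D)=D^*/\mathrm{Nr}(D^*)D'.$$
This is an abelian torsion group of bounded exponent dividing the index $n$.

Example. In $\mathbb H$ one has $\mathrm{Nr}(a+bi+cj+dk)=a^2+b^2+c^2+d^2$, so $\mathrm{Nr}(\mathbb H^*)=\mathbb R_{>0}$.

**Definition 3 (maximal subgroup).** A maximal subgroup of a group $G$ is a proper subgroup $M\subsetneq G$ such that no subgroup $H$ satisfies $M\subsetneq H\subsetneq G$.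

Examples. The maximal subgroups of $\mathbb Z$ are the $p\mathbb Z$ with $p$ prime. If $M$ is a normal maximal subgroup of $G$, then $G/M\neq 1$ has no subgroups besides $1$ and itself, so it is cyclic of prime order. Hence a divisible abelian group, such as $\mathbb Q$ or $\mathbb C^*$, has no maximal subgroup: a quotient of prime order $p$ would be divisible and killed by $p$.

**Definition 4 (valuation, rank one).** A valuation on $F$ is a surjective homomorphism $w:F^*\to\Gamma$ onto an ordered abelian group with $w(a+b)\ge\min(w(a),w(b))$ whenever $a+b\neq0$; put $w(0)=\infty$. The valuation ring is $O=\{a: w(a)\ge 0\}$, with maximal ideal $\{a:w(a)>0\}$. Two valuations are equivalent if they have the same valuation ring. The valuation has rank one if it is nontrivial and $\Gamma\subseteq\mathbb R$. In that case $\Gamma$ is archimedean: if $\gamma>0$, the multiples $r\gamma$ exceed any given element of $\Gamma$.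

We use two ways to extend valuations. A discrete valuation $v_0$ on $F_0$ extends to a purely transcendental extension $F_0(T)$ by giving a polynomial the minimum of the values of its coefficients; this Gauss extension has the same value group. Further, by Chevalley's theorem a valuation on $F_1$ extends to any algebraic extension $F$ of $F_1$. The quotient $\Gamma_F/\Gamma_{F_1}$ is then torsion: if $\sum a_ix^i=0$ is an algebraic equation for $x\ne0$, two nonzero terms $a_ix^i$, $a_jx^j$ with $i\ne j$ must have equal value, so $(i-j)w(x)\in\Gamma_{F_1}$.

Examples. The $p$-adic valuation $v_p$ on $\mathbb Q$ has $\Gamma=\mathbb Z$. Less standard: $v_p$ extends to a valuation $w$ on the field $\mathbb R$. Take a transcendence basis $T$ of $\mathbb R/\mathbb Q$, the Gauss extension to $\mathbb Q(T)$, and then Chevalley. Here $\Gamma\supseteq\mathbb Z$ and $\Gamma/\mathbb Z$ is torsion. So every $\gamma\in\Gamma$ satisfies $s\gamma=r$ with integers $s>0$ and $r$, and $\gamma\mapsto r/s$ embeds $\Gamma$ in $\mathbb Q$ as an ordered group. Every positive real has an $s$-th root for every $s$ and $w(-1)=0$, so $\Gamma$ is divisible, and therefore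 $\Gamma=\mathbb Q$.

**Definition 5 (completion).** For a rank-one valuation $w$ on $F$, the sets $\{b:w(b-a)>\gamma\}$ define a field topology on $F$. The completion $K$ is a field containing $F$ as a dense subfield, complete for an extension of $w$ with the same $\Gamma$ and the same residue field. We again write $O$ for the valuation ring of $K$.

Example. The completion of $(\mathbb Q,v_p)$ is $\mathbb Q_p$, with $O=\mathbb Z_p$.

We give $M_n(K)=K^{n^2}$ the product topology; $K$-linear maps between finite-dimensional spaces are continuous. Since $\det$ is continuous, $GL_n(K)$ is open in $M_n(K)$, and by the adjugate formula it is a topological group. Recall that in any topological group an open subgroup $N$ is closed, because its complement is a union of cosets of $N$.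

Write $E_{ij}(y)=1+ye_{ij}$ for $i\ne j$. Over a field $K$ the matrices $E_{ij}(y)$ generate $SL_n(K)$.

## 2. Existence of maximal subgroups in $D^*$

Let $D$ be a noncommutative division algebra, finite-dimensional over its center $F$, of index $n>1$. Must $D^*$ contain a maximal subgroup? The question is taken from "Irreducible Subgroups Of D^ And Non-Triviality Of The Functor $G1(D)$", http://www.tmu.ac.ir/salg20/talks/Motiee.pdf.

If $D$ were allowed to be commutative, the answer would be no, by the example of $\mathbb C^*$. For noncommutative $D$ the answer is yes.

**Theorem A.** For every noncommutative finite-dimensional division algebra $D$ with center $F$, the group $D^*$ has a maximal subgroup.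

No hypothesis on $F$, $n$ or $G_1(D)$ is needed. Sections 3 to 7 prove this. Sections 8 to 10 prove a stronger form (Theorem B), in which the subgroups are non-normal, and a classification for central simple algebras (Corollary C).

## 3. Two quaternion algebras, and the limits of normal subgroups and of Zorn's lemma

The first thing to try is a normal subgroup of prime index.

Suppose $G_1(D)\ne1$. It is a nontrivial abelian group $Q$ with $nQ=0$ (written additively). If $pQ=Q$ for all primes $p\mid n$, then $nQ=Q$, so $Q=0$, a contradiction. So for some $p$ the $\mathbb F_p$-vector space $Q/pQ$ is nonzero and has a subspace of index $p$. Its preimage in $D^*$ is normal of index $p$, hence maximal.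

For $\mathbb H_{\mathbb Q}$ we see such a subgroup directly. The map $q\mapsto v_3(\mathrm{Nr}(q))\bmod 2$ is a homomorphism $\mathbb H_{\mathbb Q}^*\to\mathbb Z/2$. It is onto because $\mathrm{Nr}(1+i+j)=3$. It is trivial on commutators, and also on $\mathrm{Nr}(\mathbb H_{\mathbb Q}^*)$, since $\mathrm{Nr}(c)=c^2$ for $c\in\mathbb Q^*$. So $G_1(\mathbb H_{\mathbb Q})\ne1$, and the kernel is a maximal subgroup.

For $\mathbb H$ this approach stops completely. Every unit quaternion is a commutator. It is conjugate to some $z\in\mathbb C$ with $|z|=1$; write $z=y^2$ with $|y|=1$. As $jcj^{-1}=\bar c$ for $c\in\mathbb C$, we get $yjy^{-1}j^{-1}=y\,\overline{y^{-1}}=y^2=z$. So $\mathbb H'$ is the group of unit quaternions, $\mathbb H^*=\mathbb R_{>0}\,\mathbb H'$, and $G_1(\mathbb H)=1$. There is in fact no normal maximal subgroup at all: it would have prime index, hence contain $\mathbb H'$, and would give a subgroup of prime index in $\mathbb H^*/\mathbb H'\cong\mathbb R_{>0}$, which is divisible.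

The second thing to try is Zorn's lemma. The union of a chain of proper subgroups can be the whole group, so one needs some finiteness, such as the following.

**Observation 1.** Let $G$ be a group, $V\subsetneq G$ a subgroup and $x\in G$ with $\langle V,x\rangle=G$. Then there is a maximal subgroup $N$ of $G$ with $V\subseteq N$ and $x\notin N$.

Proof. We have $x\notin V$. A union of a nonempty chain of subgroups containing $V$ but not $x$ is again such a subgroup. By Zorn's lemma there is a maximal one, $N$. A strictly larger subgroup contains $V$ and must contain $x$, so it is $G$. $\square$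

For $\mathbb H^*$, which is uncountable and so not finitely generated, one must first find a proper $V$ large enough to generate together with one element. The Euclidean topology does not offer an open one: $\mathbb H^*=\mathbb R^4\setminus\{0\}$ is connected, so it has no proper open subgroup.

What helps is a non-archimedean topology on the center, which exists even on $\mathbb R$ by the example after Definition 4. The plan is to find a rank-one valuation $w$ on $F$ whose completion $K$ splits $D$. Then $D^*$ sits as a dense subgroup in $GL_n(K)$, and $GL_n(K)$ has large open subgroups. Splitting alone would not suffice: $\mathbb C$ splits $\mathbb H$, but $\mathbb R$ is not dense in $\mathbb C$. Density comes from $K$ being a completion of $F$ itself.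

## 4. Dense subgroups and open maximal subgroups

**Lemma 2.** Let $\hat G$ be a topological group, $G$ a dense subgroup, and $N$ an open maximal subgroup of $\hat G$. Then $N\cap G$ is a maximal subgroup of $G$ and is dense in $N$.

Example. With $\hat G=\mathbb Z_p$, $G=\mathbb Z$, $N=p\mathbb Z_p$ we get $N\cap G=p\mathbb Z$.

Proof. A dense set meets every nonempty open subset of the open set $N$, so $N\cap G$ is dense in $N$. If $G\subseteq N$, then, $N$ being closed, $\hat G=\bar G\subseteq N$, which is false. So $N\cap G\neq G$.

Let $N\cap G\subsetneq H\le G$. The closure $\bar H$ is a subgroup. It contains $N$, because $N\cap G$ is dense in $N$, and it contains an element outside $N$, because an element of $H\setminus(N\cap G)$ lies in $G$ and hence not in $N$. By maximality of $N$, $\bar H=\hat G$. So far $H$ is only known to be dense; the openness of $N$ is now used a second time. Let $g\in G$. The open set $gN$ meets $H$, say $h=gu$ with $h\in H$, $u\in N$. Then $u=g^{-1}h\in N\cap G\subseteq H$, so $g=hu^{-1}\in H$. Thus $H=G$. $\square$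

## 5. The open subgroup $K^*GL_n(O)$ of $GL_n(K)$

**Lemma 3.** Let $K$ be a field with a rank-one valuation $w$, let $n\ge2$, and put $U=K^*GL_n(O)$. Then $U$ is a proper open subgroup of $GL_n(K)$, and every subgroup $H$ with $U\subsetneq H\le GL_n(K)$ contains $SL_n(K)$. If $\Gamma=n\Gamma$, then $U$ is a maximal subgroup of $GL_n(K)$.

**Step 1: $U$ is open and proper.** The purpose is to have a legitimate candidate. $U$ is a subgroup because $K^*$ is central. It is open because $GL_n(O)=M_n(O)\cap\det^{-1}(O^*)$ is open. To see it is proper, take $a$ with $w(a)\neq0$ and suppose $\mathrm{diag}(a,1,\dots,1)=cg$ with $c\in K^*$, $g\in GL_n(O)$. Then $g=\mathrm{diag}(a/c,1/c,\dots,1/c)$, so $a/c$ and $1/c$ are units of $O$ and $w(a)=0$, a contradiction.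

**Step 2: a diagonal element in $H\setminus U$.** We reduce an arbitrary element of $H\setminus U$ to a form we can compute with. Let $h\in H\setminus U$. Permutation matrices move an entry of minimal value to position $(1,1)$; it is nonzero and divides all other entries in $O$. So elementary matrices over $O$ clear the first row and column. Induction on the remaining invertible block gives $h=k_1\,\mathrm{diag}(a_1,\dots,a_n)\,k_2$ with $k_1,k_2\in GL_n(O)$. As $k_1,k_2\in U\subseteq H$, the matrix $q=\mathrm{diag}(a_1,\dots,a_n)$ lies in $H\setminus U$. The $w(a_i)$ are not all equal, since otherwise $q=a_1\,\mathrm{diag}(1,a_2/a_1,\dots,a_n/a_1)\in U$. Conjugating by permutation matrices, which lie in $U$, we may assume $w(a_1)<w(a_2)$.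

**Step 3: conjugation stretches $E_{12}(O)$ to $E_{12}(K)$.** This produces $SL_n(K)$. For $y\in O$ and $r\ge1$,
$$q^rE_{12}(y)q^{-r}=E_{12}\big((a_1/a_2)^ry\big)\in H .$$
Since $w(a_1/a_2)<0$ and $\Gamma$ is archimedean, every $z\in K$ has the form $(a_1/a_2)^ry$ with $y\in O$ and $r$ large. So $E_{12}(K)\subseteq H$. Conjugating by permutation matrices, $E_{ij}(K)\subseteq H$ for all $i\ne j$, and $SL_n(K)\subseteq H$.

**Step 4: the case $\Gamma=n\Gamma$.** Now determinants are handled by $U$. Let $g\in GL_n(K)$. There is $c\in K^*$ with $w(\det g)=nw(c)$, so $\det g=c^nu$ with $u\in O^*$. Then $g\in c\,\mathrm{diag}(u,1,\dots,1)\,SL_n(K)\subseteq H$. Hence $H=GL_n(K)$. $\square$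

If $\Gamma\ne n\Gamma$, then $U$ is not maximal. All $u\in U$ satisfy $w(\det u)\in n\Gamma$, and the group $\{g:w(\det g)\in n\Gamma\}$ is proper (consider $\mathrm{diag}(a,1,\dots,1)$ with $w(a)\notin n\Gamma$) and strictly contains $U$ (it contains $\mathrm{diag}(a,a^{-1},1,\dots,1)$, which for $w(a)\ne0$ is not in $U$, since $c\,GL_n(O)$ contains a diagonal matrix only if all its diagonal entries have value $w(c)$).

## 6. A rank-one completion that splits the algebra

**Proposition 4.** Let $A$ be a central simple $F$-algebra of degree $n\ge2$, where $F$ is not algebraic over a finite field. Then $F$ has a nontrivial valuation $w$ with value group $\Gamma\subseteq\mathbb Q$ such that $A\otimes_FK\cong M_n(K)$, where $K$ is the completion of $(F,w)$. Moreover there are infinitely many pairwise inequivalent such $w$.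

The hypothesis holds for the center $F$ of a noncommutative $D$. Suppose $F$ were algebraic over a finite field. The structure constants of $D$ in an $F$-basis containing $1$ are finitely many algebraic elements, so they lie in a finite field $F_1\subseteq F$. The $F_1$-span of the basis is a finite ring without zero divisors, hence commutative by Wedderburn's theorem on finite division rings. Then the basis elements commute and $D$ is commutative, a contradiction.

The reason the proposition should be true: central simple algebras over finite fields split. So we write $A$ over a finitely generated ring, reduce modulo a maximal ideal, where the residue field is finite, and lift the splitting back by Hensel's lemma.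

**Step 1: an order that stays central simple in every fiber.** The purpose is to make all reductions central simple at once. Let $e_1=1,e_2,\dots,e_{n^2}$ be an $F$-basis of $A$. Let $R_0\subseteq F$ be the subring generated by the structure constants and, if $\operatorname{char}F>0$, by one element of $F$ transcendental over the prime field; such an element exists by hypothesis. Put $\mathcal A_0=\bigoplus R_0e_i$, an $R_0$-algebra. Let $\delta\in R_0$ be the determinant of
$$\mathcal A_0\otimes_{R_0}\mathcal A_0^{op}\to\mathrm{End}_{R_0}(\mathcal A_0),\qquad a\otimes b\mapsto(x\mapsto axb),$$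
in the obvious bases (both sides are free of rank $n^4$). Over $F$ this map becomes the isomorphism (1), so $\delta\neq0$. Put $R=R_0[1/\delta]$ and $\mathcal A=\bigoplus Re_i$.

Let $R\to L$ be a homomorphism to a field and $\mathcal A_L=\mathcal A\otimes_RL$. Since $\delta$ becomes invertible, $\mathcal A_L\otimes_L\mathcal A_L^{op}\cong\mathrm{End}_L(\mathcal A_L)$ by the same formula. Consequently $\mathcal A_L$ is central simple. Indeed, a two-sided ideal is stable under all maps $x\mapsto axb$, hence under $\mathrm{End}_L(\mathcal A_L)$, so it is $0$ or $\mathcal A_L$. Multiplication by a central element commutes with all maps $x\mapsto axb$, hence with $\mathrm{End}_L(\mathcal A_L)$, so it is a scalar. The degree is $n$. If $L$ is finite, then $\mathcal A_L\cong M_r(E)$ with $E$ a finite division ring, which is commutative by Wedderburn and therefore equals $L$. So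
$$\mathcal A_L\cong M_n(L)\quad\text{for every finite field } L \text{ with a homomorphism } R\to L. \tag{2}$$

Example. For $\mathbb H$ with basis $1,i,j,k$ we have $R_0=\mathbb Z$. The $16$ operators $x\mapsto axb$ with $a,b\in\{1,i,j,k\}$ are signed permutation matrices. The operator with $(a,b)=(1,1)$ has trace $4$. The other fifteen have trace $0$: if exactly one of $a,b$ is $1$, or if $a,b$ are distinct elements of $\{i,j,k\}$, no basis vector goes to $\pm$ itself, and $x\mapsto ixi$ sends $1,i,j,k$ to $-1,-i,j,k$, similarly for $j,k$. The transpose of such an operator and the product of two of them are again $\pm$ such operators, so the $16$ operators are pairwise orthogonal for $(X,Y)\mapsto\operatorname{tr}(X^TY)$ with square length $4$. Thus $\delta^2=4^{16}$, $\delta=\pm2^{16}$, and $R=\mathbb Z[1/2]$. The maximal ideals correspond to the odd primes.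

**Step 2: a discrete valuation centered at each maximal ideal.** This converts a maximal ideal into a valuation. $R$ is a domain finitely generated over $\mathbb Z$. Recall that such a ring is a Jacobson ring, so every prime ideal is an intersection of maximal ideals, and $R/\mathfrak m$ is finite for every maximal ideal $\mathfrak m$. By construction $R$ is infinite: it contains $\mathbb Z$ or a polynomial ring over $\mathbb F_p$. Hence $R$ is not a field, for otherwise $0$ would be a maximal ideal with infinite quotient. So all maximal ideals are nonzero, while their intersection is $0$. There are infinitely many of them, because finitely many nonzero ideals of a domain have nonzero product, contained in their intersection.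

Fix $\mathfrak m$. The Noetherian local domain $R_{\mathfrak m}$ is not a field, so it is dominated by a discrete valuation ring of $F_0=\operatorname{Frac}R$ (EGA II, 7.1.7; Stacks Project, Tag 00PH). That is, there is a discrete valuation $v_0$ on $F_0$, with value group $\mathbb Z$, which is $\ge0$ on $R_{\mathfrak m}$ and $>0$ exactly on the maximal ideal of $R_{\mathfrak m}$ among elements of $R_{\mathfrak m}$.

**Step 3: extension to $F$.** We need a valuation on $F$, not only on $F_0$. Let $T$ be a transcendence basis of $F/F_0$. The Gauss extension carries $v_0$ to $F_0(T)$ with value group $\mathbb Z$. Chevalley's theorem extends it to a valuation $w$ on $F$, which is algebraic over $F_0(T)$, with $\Gamma/\mathbb Z$ torsion. As in the example after Definition 4, $\Gamma\subseteq\mathbb Q$. By construction $R\subseteq O_w$, and the elements of $R$ of positive value are exactly those of $\mathfrak m$. So $\mathfrak m$ can be recovered from the valuation ring of $w$, and different $\mathfrak m$ give inequivalent $w$. Once Steps 4 and 5 are done for one $\mathfrak m$, they give infinitely many valuations.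

**Step 4: lifting the idempotent $e_{11}$.** The aim is an idempotent of the right rank over $O$. Let $K$ be the completion, $O$ its valuation ring, $\kappa$ its residue field. Then $\kappa\supseteq k=R/\mathfrak m$. The algebra $\mathcal A_O=\mathcal A\otimes_RO$ is $O$-free of rank $n^2$, and by (2)
$$\mathcal A_O\otimes_O\kappa=(\mathcal A/\mathfrak m\mathcal A)\otimes_k\kappa\cong M_n(k)\otimes_k\kappa= M_n(\kappa).$$

Let $a\in\mathcal A_O$ be a lift of $e_{11}\in M_n(\kappa)$. Let $f\in O[X]$ be the characteristic polynomial of left multiplication by $a$ on $\mathcal A_O$. By Cayley–Hamilton, $f$ of this left multiplication is $0$; applied to $1$, this says $f(a)=0$. Left multiplication by $e_{11}$ on $M_n(\kappa)$ is a projection onto the matrices supported in the first row, so it has rank $n$ and $\bar f=X^{n^2-n}(X-1)^n$. The two factors are coprime. Since $K$ is complete of rank one, Hensel's lemma gives $f=gh$ with $g,h\in O[X]$ monic, $\bar g=X^{n^2-n}$, $\bar h=(X-1)^n$.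

The $O$-module $O[X]/(g,h)$ is finitely generated because $g$ is monic, and modulo the maximal ideal of $O$ it becomes $\kappa[X]/(\bar g,\bar h)=0$. By Nakayama's lemma it is $0$, so $ug+vh=1$ for some $u,v\in O[X]$. Put $e=(ug)(a)$. Then $1-e=(vh)(a)$ and
$$e-e^2=e(1-e)=(uv\,gh)(a)=(uvf)(a)=0 .$$
For its reduction, note that $p(\epsilon)=p(0)(1-\epsilon)+p(1)\epsilon$ for a polynomial $p$ and an idempotent $\epsilon$. The polynomial $\bar u\bar g$ has value $0$ at $0$, as $n^2-n\ge1$, and value $1-\bar v(1)\bar h(1)=1$ at $1$. So $\bar e=e_{11}$.

**Step 5: a right ideal of dimension $n$ forces splitting.** We finish by counting dimensions. Since $\mathcal A_O=e\mathcal A_O\oplus(1-e)\mathcal A_O$, the module $e\mathcal A_O$ is finitely generated projective over the local ring $O$, hence free. Its rank is $\dim_\kappa e_{11}M_n(\kappa)=n$. Now $A_K:=A\otimes_FK=\mathcal A_O\otimes_OK$, so $eA_K$ is a right ideal of $A_K$ of dimension $n$ over $K$. The algebra $A_K$ is central simple of degree $n$; write $A_K\cong M_r(E)$ with $n=r\deg E$. Its right ideals have dimension a multiple of $n\deg E$, so $n\deg E$ divides $n$. Hence $E=K$ and $A_K\cong M_n(K)$.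 $\square$

## 7. Density of $D^*$ in $GL_n(K)$ and the proof of Theorem A

**Step 1: density.** This connects the abstract group to the topological one. Let $A,w,K$ be as in Proposition 4 and fix an isomorphism $A\otimes_FK\cong M_n(K)$; view $A\subseteq M_n(K)$. An $F$-basis of $A$ is a $K$-basis of $M_n(K)$, and $F$ is dense in $K$. So $A\cong F^{n^2}$ is dense in $M_n(K)\cong K^{n^2}$. An element of $A$ that is invertible in $M_n(K)$ is invertible in $A$: left and right multiplication by it are injective on $A$, hence bijective by finite dimension. So $A^*=A\cap GL_n(K)$. As $GL_n(K)$ is open in $M_n(K)$,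
$$A^*\ \text{is a dense subgroup of } GL_n(K). \tag{3}$$

**Step 2: the two cases.** We now combine the lemmas. Take $A=D$ in (3).

Suppose $\Gamma=n\Gamma$. By Lemma 3, $K^*GL_n(O)$ is an open maximal subgroup of $GL_n(K)$. By (3) and Lemma 2, $D^*\cap K^*GL_n(O)$ is a maximal subgroup of $D^*$.

Suppose $\Gamma\neq n\Gamma$. The homomorphism
$$GL_n(K)\to Q=\Gamma/n\Gamma,\qquad g\mapsto w(\det g)+n\Gamma$$
is surjective, as one sees on $\mathrm{diag}(c,1,\dots,1)$, and its kernel is open because it contains $GL_n(O)$. Each coset of the kernel is open and nonempty, so it meets the dense subgroup $D^*$. Hence the restriction to $D^*$ is surjective. Now $Q\ne0$ and $nQ=0$, so, as in Section 3, $Q/pQ\ne0$ for some prime $p$, and this $\mathbb F_p$-vector space has a subgroup of index $p$. Its preimage in $D^*$ is normal of prime index, hence maximal. This proves Theorem A. $\blacksquare$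

Example. For $\mathbb H$ the subgroup can be written down. Let $p$ be an odd prime and $w$ an extension of $v_p$ to $\mathbb R$ as after Definition 4, so $\Gamma=\mathbb Q=2\Gamma$. The completion $K$ contains $\mathbb Q_p$. There are $\alpha,\beta\in\mathbb Z_p$ with $\alpha^2+\beta^2=-1$. Indeed, modulo $p$ there are $(p+1)/2$ values $\alpha^2$ and $(p+1)/2$ values $-1-\beta^2$, so two of them agree. At least one of $\alpha,\beta$ is then nonzero modulo $p$, and Hensel's lemma lifts it, since $p$ is odd. Put
$$i\mapsto\begin{pmatrix}0&-1\\1&0\end{pmatrix},\quad j\mapsto\begin{pmatrix}\alpha&\beta\\ \beta&-\alpha\end{pmatrix},\quad k\mapsto\begin{pmatrix}-\beta&\alpha\\ \alpha&\beta\end{pmatrix}.$$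
One checks $i^2=j^2=-1$ and $ij=k=-ji$. In terms of $1$, $e_{11}-e_{22}$, $e_{12}+e_{21}$, $e_{21}-e_{12}$, which form an $O$-basis of $M_2(O)$ because $2\in O^*$, the images of $1,j,k,i$ have transition determinant $\pm(\alpha^2+\beta^2)=\mp1$. So $1,i,j,k$ is an $O$-basis of $M_2(O)$.

For $q=a+bi+cj+dk\in\mathbb H^*$ put $\mu(q)=\min(w(a),w(b),w(c),w(d))$. This equals the minimal value of a matrix entry of $q$, since both bases span $M_2(O)$. If $q=zg$ with $z\in K^*$ and $g\in GL_2(O)$, then $\mu(q)=w(z)$ and $w(\mathrm{Nr}(q))=2w(z)$. Conversely, suppose $w(\mathrm{Nr}(q))=2\mu(q)$, and let $z$ be a coefficient of minimal value. Then $q/z\in M_2(O)$ has unit determinant. Therefore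
$$\{q\in\mathbb H^*:\ w(a^2+b^2+c^2+d^2)=2\min(w(a),w(b),w(c),w(d))\}$$
is a maximal subgroup of $\mathbb H^*$. For $p=3$ it does not contain $1+i+j$.

In $\mathbb H_{\mathbb Q}$ with $w=v_3$ the same condition defines $\mathbb H_{\mathbb Q}^*\cap K^*GL_2(O)$, which is not maximal: the kernel of $v_3(\mathrm{Nr}(q))\bmod 2$ contains it strictly, since $(1+i+j)^2=-1+2i+2j$ has norm $9$ but $\mu=0$.

## 8. An open subgroup of $GL_n(K)$ with all determinants

We now aim at non-normal maximal subgroups. When $\Gamma\ne n\Gamma$, the group $U=K^*GL_n(O)$ is of no use. It is not maximal (Section 5), and any $H\supsetneq U$ contains $SL_n(K)$ by Lemma 3, so $H$ is normal, because $GL_n(K)/SL_n(K)$ is abelian. Thus every maximal subgroup containing $U$ is normal. The defect of $U$ is that $w(\det U)=n\Gamma$ is too small, and $U$ cannot be enlarged without swallowing $SL_n(K)$. The remedy is to shrink $GL_n(O)$ to a smaller group $P$ first, one normalized by an element $t$ whose determinant supplies the missing values.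

**Lemma 5.** Let $K$ have a nontrivial valuation with $\Gamma\subseteq\mathbb Q$, and let $n\ge2$. There are an open subgroup $V\le GL_n(K)$ with $V\supseteq K^*$, an element $\pi\in K^*$ with $w(\pi)>0$, and $x\in SL_n(K)$ such that:

- (i) $\det V=K^*$;
- (ii) $SL_n(K)\not\subseteq V$;
- (iii) $V\ni E_{ij}(y)$ for all $y\in\pi O$, $i\neq j$;
- (iv) any subgroup of $GL_n(K)$ normalized by $x$ and containing all $E_{ij}(\pi O)$ contains $SL_n(K)$.

Example. Let $n=2$, $K=\mathbb Q_p$. The construction below gives $\pi$ with $w(\pi)=1$ (if $\gamma=1$ is chosen), $P$ the group of matrices in $GL_2(\mathbb Z_p)$ with lower left entry in $p\mathbb Z_p$, $t=\begin{pmatrix}0&1\\ \pi&0\end{pmatrix}$ and $V=K^*P\cup K^*tP$. The element $t$ has determinant $-\pi$, of odd value, which $K^*GL_2(\mathbb Z_p)$ does not contain.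

**Step 1: arithmetic of $\Gamma$.** We find which values the determinant of $t$ must supply. Let $m$ be the product of the full prime powers $p^a\,\|\,n$ over those primes $p\mid n$ with $p\Gamma=\Gamma$, and let $d=n/m$. Then $\gcd(d,m)=1$ and $m\Gamma=\Gamma$, so $n\Gamma=d\Gamma$. Finitely generated subgroups of $\mathbb Q$ are cyclic, so finitely generated subgroups of $\Gamma/d\Gamma$ are cyclic, and $d$ kills $\Gamma/d\Gamma$. Take an element $g\in \Gamma/d\Gamma$ of maximal order. For any $g'$ the group $\langle g,g'\rangle$ is cyclic of order at most that of $g$, so $g'\in\langle g\rangle$. Hence $\Gamma/d\Gamma$ is finite cyclic of order dividing a power of $d$. Let $\gamma\in\Gamma$ represent a generator; adding a suitable element of $d\Gamma\neq0$, take $\gamma>0$. As $\gcd(m,d)=1$, $m\gamma$ also represents a generator, so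
$$\Gamma=\mathbb Zm\gamma+n\Gamma. \tag{4}$$

Examples. If $\Gamma=\mathbb Q$ then $m=n$, $d=1$. If $\Gamma=\mathbb Z$ then $m=1$, $d=n$. If $n=6$ and $\Gamma=\mathbb Z[1/2]$, then $m=2$, $d=3$, $\Gamma/d\Gamma\cong\mathbb Z/3$, and both $\gamma=1$ and $m\gamma=2$ represent generators.

**Step 2: the group $P$ and the element $t$.** This is the actual construction. Choose $\pi$ with $w(\pi)=\gamma$. Write $n\times n$ matrices as $d\times d$ arrays of blocks of size $m$. Let $\Lambda$ be the set of $y\in M_n(O)$ with blocks $y_{ij}\in M_m(\pi O)$ for $i>j$. It is a ring: for $i>j$ and $y,z\in\Lambda$, each term of $(yz)_{ij}=\sum_ky_{ik}z_{kj}$ lies in $M_m(\pi O)$, because either $i>k$ or $k\ge i>j$. Let $P=\Lambda^\times\le GL_n(O)$.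

Let $t$ have blocks $t_{i,i+1}=1$ for $i<d$, $t_{d,1}=\pi$, and zeros elsewhere; if $d=1$, then $t=\pi\cdot1$. Then $t^d=\pi\cdot1$. As $t$ is a permutation matrix times a diagonal matrix with $m$ entries $\pi$ and the rest $1$, $\det t=\pm\pi^m$.

**Step 3: $t$ normalizes $P$.** This is needed for $V$ to be a group. Multiplying by $t$ on the left gives $(ty)_{ij}=y_{i+1,j}$ for $i<d$ and $(ty)_{dj}=\pi y_{1j}$. Multiplying by $t^{-1}$ on the right gives $(zt^{-1})_{ij}=z_{i,j+1}$ for $j<d$ and $(zt^{-1})_{id}=\pi^{-1}z_{i1}$. Hence
$$(tyt^{-1})_{ij}=y_{i+1,j+1}\ (i,j<d),\qquad (tyt^{-1})_{dj}=\pi y_{1,j+1}\ (j<d),$$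
$$(tyt^{-1})_{id}=\pi^{-1}y_{i+1,1}\ (i<d),\qquad (tyt^{-1})_{dd}=y_{11}.$$
In the first case $i>j$ is equivalent to $i+1>j+1$, so the conditions match. In the second, position $(d,j)$ lies below the diagonal and requires a block in $M_m(\pi O)$; this corresponds exactly to $y_{1,j+1}\in M_m(O)$. In the third, position $(i,d)$ lies above the diagonal and requires a block in $M_m(O)$; this corresponds exactly to $y_{i+1,1}\in M_m(\pi O)$. In the fourth both conditions are membership in $M_m(O)$. So $y\in\Lambda$ if and only if $tyt^{-1}\in\Lambda$, that is, $t\Lambda t^{-1}=\Lambda$, and $tPt^{-1}=P$.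

Put
$$V=\bigcup_{0\le i<d}K^*t^iP .$$
Since $t^d\in K^*$ and $t$ normalizes $P$, this is a subgroup, and it contains $K^*$. It is open: if $y\in\pi M_n(O)$, then $\det(1+y)\in1+\pi O\subseteq O^*$, so $1+y$ has an inverse in $GL_n(O)$, which is again $\equiv1$ modulo $\pi$. Thus $1+\pi M_n(O)$ is a subgroup contained in $P$, and it is open.

If $d=1$, then $\Lambda=M_n(O)$ and $V=K^*GL_n(O)=U$.

**Step 4: proof of (i).** $\det V$ contains $O^*$, because $\mathrm{diag}(u,1,\dots,1)\in P$ for $u\in O^*$. It contains $c^n$ for $c\in K^*$, and it contains $\det t=\pm\pi^m$ (if $d=1$, then $t\in K^*\subseteq V$ as well). So $w(\det V)\supseteq\mathbb Zm\gamma+n\Gamma=\Gamma$ by (4), and $\det V=K^*$.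

**Step 5: proof of (ii).** We need a quantity bounded on $V$ but not on $SL_n(K)$. Let $\mu(g)$ be the minimal value of an entry of $g$ and
$$\sigma(g)=-\mu(g)-\mu(g^{-1}).$$
Since $\mu(gh)\ge\mu(g)+\mu(h)$, we have $\sigma(gh)\le\sigma(g)+\sigma(h)$. For $c\in K^*$, $\sigma(c)=-w(c)+w(c)=0$. For $p\in P$, both $p$ and $p^{-1}$ lie in $GL_n(O)$ and have unit determinant, so $\mu(p)=\mu(p^{-1})=0$ and $\sigma(p)=0$. For $0\le i<d$ the matrix $t^i$ has block $1$ in positions $(l,l+i)$ with $l+i\le d$, block $\pi$ in positions $(l,l+i-d)$ with $l+i>d$, and zeros elsewhere. So the entries of $t^i$ lie in $\{0,1,\pi\}$ and those of $t^{-i}$ in $\{0,1,\pi^{-1}\}$, whence $\sigma(t^i)\le0+\gamma$. Therefore $\sigma\le\gamma$ on $V$. But $\sigma(\mathrm{diag}(\pi,\pi^{-1},1,\dots,1))=2\gamma>\gamma$.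

**Step 6: proof of (iii) and (iv).** These say that one element $x$ suffices to leave $V$ completely. For (iii), $E_{ij}(y)\in1+\pi M_n(O)\subseteq P$ for $y\in\pi O$. For (iv), let
$$x=\mathrm{diag}\big(\pi,\pi^2,\dots,\pi^{n-1},\pi^{-n(n-1)/2}\big)\in SL_n(K).$$
Its diagonal entries $x_1,\dots,x_n$ have pairwise distinct values. For $i\ne j$ and $r\in\mathbb Z$, $x^rE_{ij}(y)x^{-r}=E_{ij}((x_i/x_j)^ry)$. With $r$ of the sign that makes $w((x_i/x_j)^r)$ negative and $|r|$ large, these elements, for $y\in\pi O$, exhaust $E_{ij}(K)$, because $\Gamma$ is archimedean. The groups $E_{ij}(K)$ generate $SL_n(K)$. $\square$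

## 9. Non-normal maximal subgroups in groups containing a subnormal subgroup

**Definition 6 (subnormal subgroup).** A subgroup $S$ of $H$ is subnormal if there is a chain $S=S_r\lhd S_{r-1}\lhd\dots\lhd S_0=H$. For instance, in the dihedral group of order $8$ a subgroup of order $2$ generated by a reflection is subnormal with $r=2$, since it is normal in a Klein four-group of index $2$; it is not normal.

**Theorem B.** Let $A$ be a central simple $F$-algebra of degree $n\ge2$, $F$ not algebraic over a finite field (for instance $A=D$). Let $G\le A^*$ be any subgroup containing a noncentral subnormal subgroup $S$ of $A^*$ (for instance $G=A^*$, $(A^*)'$, or the reduced-norm-one group). Then $G$ has infinitely many conjugacy classes of maximal subgroups $M$ such that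

1. $M\supseteq G\cap F^*$;
2. $M$ is not normal in $G$;
3. $M$ contains no noncentral subnormal subgroup of $A^*$.

We use two standard facts for infinite $K$ and $n\ge2$. First, $SL_n(K)$ is perfect: with $a\in K^*$, $a^2\ne1$, the commutator of the diagonal matrix having $a,a^{-1}$ in positions $i,j$ and $1$ elsewhere with $E_{ij}(y)$ is $E_{ij}((a^2-1)y)$. Second, any subgroup of $GL_n(K)$ that is normalized by $SL_n(K)$ and not contained in $K^*$ contains $SL_n(K)$ (Artin, *Geometric Algebra*, Thm. 4.9). A field with a nontrivial valuation is infinite, so both apply below.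

We also use that in a topological group the normalizer of a closed subgroup $C$ is closed: it is the intersection over $c\in C$ of the closed sets $\{g: gcg^{-1}\in C,\ g^{-1}cg\in C\}$.

Fix $w$ as in Proposition 4, with $A\subseteq A_K=M_n(K)$. Then $A^*$ is dense in $GL_n(K)$ by (3). Elements of $A$ that are scalar in $M_n(K)$ commute with $A$, so $A\cap K=F$.

**Step 1: closures of noncentral subnormal subgroups contain $SL_n(K)$.** This turns the algebraic hypothesis on $G$ into a topological one. Let $S=S_r\lhd\dots\lhd S_0=A^*$ with $S\not\subseteq F^*$. The normalizer of $\bar S_{i+1}$ is closed and contains $S_i$, since conjugation by an element of $S_i$ preserves $S_{i+1}$ and hence its closure. So it contains $\bar S_i$, that is, $\bar S_{i+1}\lhd\bar S_i$. We have $\bar S_0=GL_n(K)$. If $\bar S_i\supseteq SL_n(K)$, then $\bar S_{i+1}$ is normalized by $SL_n(K)$. It is not contained in $K^*$, because it contains $S\not\subseteq F^*=A^*\cap K^*$. By Artin's theorem, $\bar S_{i+1}\supseteq SL_n(K)$. By induction,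
$$\text{the closure of every noncentral subnormal subgroup of } A^* \text{ contains } SL_n(K). \tag{5}$$
In particular $\hat G:=\bar G\supseteq SL_n(K)$.

The instances named in the theorem are legitimate. $A^*$ is noncentral as $n\ge2$. The commutator subgroup $(A^*)'$ is normal, and by continuity of commutators and (3) its closure contains $[GL_n(K),GL_n(K)]=SL_n(K)$, so it is noncentral. The reduced-norm-one group is normal and contains $(A^*)'$, since $\mathrm{Nr}$ is a homomorphism to an abelian group.

**Step 2: construction of $N$ and $M$.** Now Observation 1 applies, inside $\hat G$. Take $V,\pi,x$ from Lemma 5 and put $V_G=V\cap\hat G$, an open subgroup of $\hat G$. By (i), $GL_n(K)=V\,SL_n(K)$. If $g\in\hat G$ and $g=vs$ with $v\in V$, $s\in SL_n(K)\subseteq\hat G$, then $v=gs^{-1}\in V_G$. So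
$$\hat G=V_G\,SL_n(K). \tag{6}$$
All $E_{ij}(\pi O)$ lie in $V\cap SL_n(K)\subseteq V_G$ by (iii). Hence by (iv) $\langle V_G,x\rangle\supseteq SL_n(K)$, and by (6) $\langle V_G,x\rangle=\hat G$. By (ii), $V_G\ne\hat G$. Observation 1 gives a maximal subgroup $N$ of $\hat G$ with $V_G\subseteq N$ and $x\notin N$. It is open because it contains the open subgroup $V_G$. Moreover $N\not\supseteq SL_n(K)$, since otherwise $N\supseteq V_G\,SL_n(K)=\hat G$.

Put $M=N\cap G$. By Lemma 2, applied to the dense subgroup $G$ of $\hat G$, $M$ is a maximal subgroup of $G$ and is dense in $N$. As $N$ is closed, $\bar M=N$.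

**Step 3: properties 1 to 3.** We read them off from $N$.

1. $V\supseteq K^*$, so $N\supseteq V_G\supseteq K^*\cap\hat G$ and $M\supseteq G\cap K^*\supseteq G\cap F^*$.
2. Suppose $M\lhd G$. The normalizer of $N=\bar M$ in $\hat G$ is closed and contains $G$, so $N\lhd\hat G$. Then $N$ is normalized by $x$ and contains all $E_{ij}(\pi O)$, so by (iv) $N\supseteq SL_n(K)$, a contradiction.
3. If $M$ contained a noncentral subnormal subgroup of $A^*$, then by (5) $N=\bar M\supseteq SL_n(K)$, a contradiction.

**Step 4: density in a product of two completions.** To separate conjugacy classes we compare two valuations. Let $w_1,w_2$ be inequivalent valuations from Proposition 4, with completions $K_1,K_2$. By the weak approximation theorem $F$, embedded diagonally, is dense in $K_1\times K_2$. Hence $A\cong F^{n^2}$ is dense in $M_n(K_1)\times M_n(K_2)$, and $A^*$, embedded diagonally, is dense in the open subset $GL_n(K_1)\times GL_n(K_2)$.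

Let $S=S_r\lhd\dots\lhd S_0=A^*$ be the chain for $S\subseteq G$, and let $T_i$ be the closure of $S_i$ in this product. As in Step 1, $T_{i+1}\lhd T_i$. We claim
$$T_i\supseteq SL_n(K_1)\times SL_n(K_2)\quad\text{for all } i. \tag{7}$$
For $i=0$ this holds since $T_0$ is the whole product. Assume it for $i$. The projection $\mathrm{pr}_1T_{i+1}\le GL_n(K_1)$ contains $S_{i+1}\supseteq S$, so it is not contained in $K_1^*$. It is normalized by $SL_n(K_1)$, because $T_{i+1}$ is normalized by $SL_n(K_1)\times1\subseteq T_i$. By Artin's theorem it contains $SL_n(K_1)$. The commutator of $(a,b)$ with $(s,1)$ is $([a,s],1)$, so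
$$T_{i+1}\supseteq[T_{i+1},SL_n(K_1)\times1]=[\mathrm{pr}_1T_{i+1},SL_n(K_1)]\times1\supseteq SL_n(K_1)\times1,$$
the first inclusion by normality, the last by perfectness. Symmetrically $T_{i+1}\supseteq1\times SL_n(K_2)$. This proves (7).

**Step 5: different valuations give non-conjugate subgroups.** Let $\hat G_i$ be the closure of $G$ in $GL_n(K_i)$, and let $M_i=N_i\cap G$ be the maximal subgroups from Step 2, with $N_i$ open in $\hat G_i$. Suppose $M_2=gM_1g^{-1}$ with $g\in G$. Replace $N_1$ by $gN_1g^{-1}$, which is again an open subgroup of $\hat G_1$ not containing $SL_n(K_1)$. Then we may assume $N_1\cap G=N_2\cap G=M$.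

Choose $s\in SL_n(K_1)\setminus N_1$. By (7) with $i=r$, the closure of $G$ in the product contains $(s,1)$. The set $sN_1\times N_2$ is an open neighborhood of $(s,1)$ in $\hat G_1\times\hat G_2$, which contains the diagonal image of $G$. So there is $y\in G$ with $y\in sN_1$ and $y\in N_2$. Then $y\in N_2\cap G=M$. But $y\in sN_1$ and $s\notin N_1$ give $y\notin N_1$, so $y\notin M$, a contradiction.

Since Proposition 4 provides infinitely many pairwise inequivalent $w$, there are infinitely many conjugacy classes of such $M$. $\blacksquare$

Example. By Section 3, the unit quaternions form the group $\mathbb H'$. Theorem B with $G=(\mathbb H^*)'$ says that this group, taken as an abstract group, has infinitely many conjugacy classes of non-normal maximal subgroups, all containing $-1$ by property 1.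

## 10. Central simple algebras over arbitrary fields

**Corollary C (classification).** For a central simple algebra $A$ over any field $F$, $A^*$ has no maximal subgroup if and only if $A=F$ and $F^*$ is divisible. If $A\ne F$, then $A^*$ has a non-normal maximal subgroup.

**Step 1: $A=F$.** Here we only need abelian groups. A maximal subgroup of the abelian group $F^*$ has prime index $p$ by the remark after Definition 3, and then it contains $F^{*p}$, so $F^*\neq F^{*p}$. Conversely, if $F^*\ne F^{*p}$, the nonzero $\mathbb F_p$-vector space $F^*/F^{*p}$ has a subgroup of index $p$, whose preimage is maximal. So $F^*$ has a maximal subgroup if and only if $F^*\ne F^{*p}$ for some prime $p$, that is, if and only if $F^*$ is not divisible.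

**Step 2: $A\neq F$, and $F$ is not algebraic over a finite field.** The degree is at least $2$. Apply Theorem B with $G=A^*$.

**Step 3: $A\ne F$, and $F$ is algebraic over a finite field.** There is no nontrivial valuation to use here, but the algebra is split. The structure constants in a basis containing $1$ lie in a finite subfield $F_1$. Let $A_1$ be the $F_1$-span of the basis, so $A=A_1\otimes_{F_1}F$. It is central simple over $F_1$: a proper nonzero ideal, or a center larger than $F_1$, would give the same for $A$ after tensoring with $F$. By Wedderburn's theorems $A_1\cong M_n(F_1)$, so $A\cong M_n(F)$ with $n\ge2$.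

The group $GL_n(F)$ acts 2-transitively on $\mathbb P^{n-1}(F)$, because two distinct lines are spanned by two linearly independent vectors, and these extend to a basis. This set has at least $3$ points. Let $B$ be the stabilizer of a point $P_0$; it is transitive on the remaining points. Let $B\subsetneq H\le GL_n(F)$. Some $h\in H$ moves $P_0$, and $B\subseteq H$ is transitive on the points other than $P_0$, so $H$ is transitive. For $g\in GL_n(F)$ choose $h\in H$ with $hP_0=gP_0$. Then $h^{-1}g\in B\subseteq H$ and $g\in H$. So $B$ is maximal; it is proper because the action is transitive on more than one point.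

If $B$ were normal, all point stabilizers, being conjugate to $B$, would equal $B$, and $B$ would act trivially. But $B$ is transitive on the remaining points, of which there are at least two. So $B$ is not normal. $\blacksquare$
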